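# Harmonic spinors on every closed spin manifold of dimension at least three

## 1. Pushing an eigenvalue through zero

Let $M^n$ be a closed spin manifold. A metric $g$ gives a Dirac operator $D_g$, and a harmonic spinor is a spinor field $\psi$ with $D_g\psi=0$. Given $M$ with its spin structure, can we choose $g$ so that a non-zero harmonic spinor exists?

The first guess is yes. The operator $D_g$ is self-adjoint with discrete spectrum, and the metrics on $M$ form a huge convex set. Move the metric and wait until an eigenvalue hits $0$. We test this on the circle, on $S^2$ and on $S^3$.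

We use the following textbook facts. The operator $D$ acts on the complex spinor bundle, with $e\cdot e\cdot=-|e|^2$, and $D(f\varphi)=df\cdot\varphi+fD\varphi$. In a local orthonormal frame with a spin lift, and with $\Gamma_{ij}^k=\langle\nabla_{e_i}e_j,e_k\rangle$,
$$D=\sum_i e_i\cdot\partial_{e_i}+\tfrac14\sum_{i,j,k}\Gamma_{ij}^k\,e_ie_je_k .\tag{1}$$
If $\hat g=F^2g$ with $F>0$, then, after the standard fiberwise isometry of spinor bundles,
$$D_{\hat g}\big(F^{-\frac{n-1}2}\varphi\big)=F^{-\frac{n+1}2}D_g\varphi .\tag{2}$$
So $\dim\ker D$ is a conformal invariant. For $n$ even the spinors are graded and $D$ is odd; we write $D^\pm$ for its two halves. For $n$ odd there are two irreducible Clifford modules; exchanging them replaces $D$ by $-D$, which affects nothing below.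

**The circle.** On a circle of length $\ell$ the operator is $D=i\,d/dt$ (up to sign), on periodic or antiperiodic functions according to the spin structure. The structure that extends over the disc is the antiperiodic one: the frame (tangent, normal) turns once against a constant frame of the disc, and this loop lifts to an open path in $\mathrm{Spin}(2)$. So for the bounding structure the spectrum is $\frac{2\pi}\ell(\frac12+\mathbb Z)$, and no metric has a harmonic spinor. The guess fails for $n=1$.

**The round spheres.** Let $m\ge2$ and let $S^m$ be the round unit sphere, so $\mathrm{scal}=m(m-1)$. The Lichnerowicz formula $D^2=\nabla^*\nabla+\frac14\mathrm{scal}$ and the pointwise Cauchy–Schwarz inequality $|D\varphi|^2\le m|\nabla\varphi|^2$ give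
$$\|D\varphi\|^2=\|\nabla\varphi\|^2+\tfrac{m(m-1)}4\|\varphi\|^2\ge\tfrac1m\|D\varphi\|^2+\tfrac{m(m-1)}4\|\varphi\|^2 .$$
Solving for $\|D\varphi\|$ (this is Friedrich's inequality), and adding the circle of length $2\pi$ with its bounding spin structure, we get
$$\|D_{S^m}\varphi\|\ge\tfrac m2\|\varphi\|\qquad(m\ge1;\ \text{bounding spin structure if }m=1).\tag{3}$$
Every metric on $S^2$ is conformal to the round one, so by (2) and (3) no metric on $S^2$ has a harmonic spinor. The guess fails for $n=2$ too.

**The sphere $S^3$.** Here the guess works. On $SU(2)=S^3$ let $X_1,X_2,X_3$ be left invariant fields with $[X_1,X_2]=2X_3$ and cyclic. For $a>0$ take the metric with orthonormal frame $e_1=X_1$, $e_2=X_2$, $e_3=X_3/a$. Then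
$$[e_1,e_2]=2a\,e_3,\qquad[e_2,e_3]=\tfrac2a e_1,\qquad[e_3,e_1]=\tfrac2a e_2 .$$
Write $\alpha_3=2a$, $\alpha_1=\alpha_2=\frac2a$. Koszul's formula gives $\Gamma_{12}^3=\frac12(\alpha_3-\alpha_1+\alpha_2)$, with cyclic analogues, and $\Gamma_{ij}^k=0$ unless $i,j,k$ are distinct. So $\Gamma_{12}^3+\Gamma_{23}^1+\Gamma_{31}^2=\frac12(\alpha_1+\alpha_2+\alpha_3)=a+\frac2a$. Both $\Gamma_{ij}^k$ and $e_ie_je_k$ are antisymmetric in $j,k$, so each cyclic triple is counted twice in (1), and in the left invariant trivialization
$$D=\sum e_i\partial_{e_i}+\tfrac12\big(a+\tfrac2a\big)e_1e_2e_3 .$$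
Take $e_j=i\sigma_j$ with the Pauli matrices $\sigma_j$; then $e_1e_2e_3=1$. Decompose $L^2(SU(2))$ into isotypic parts, $2\ell+1$ copies of the spin-$\ell$ representation $V_\ell$ for $\ell\in\frac12\mathbb Z_{\ge0}$, on which $X_j=-2iJ_j$ (consistent with $[J_1,J_2]=iJ_3$). On $\mathbb C^2\otimes V_\ell$,
$$D=2(\sigma_1J_1+\sigma_2J_2)+\tfrac2a\sigma_3J_3+\tfrac a2+\tfrac1a,\qquad \sigma_1J_1+\sigma_2J_2=\sigma_+J_-+\sigma_-J_+ .$$
The vectors $\uparrow|\ell\rangle$ and $\downarrow|{-\ell}\rangle$ are killed by $\sigma_+J_-+\sigma_-J_+$ and have eigenvalue $\frac{2\ell+1}a+\frac a2>0$. For $-\ell\le\mu\le\ell-1$ put $p=\ell+\mu+1\ge1$ and $q=\ell-\mu\ge1$, so that $J_+|\mu\rangle=\sqrt{pq}\,|\mu+1\rangle$ and $p-q=2\mu+1$. On the span of $\uparrow|\mu\rangle$ and $\downarrow|\mu+1\rangle$ the operator $D$ has the matrix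
$$\frac a2+\begin{pmatrix}\frac{p-q}a&2\sqrt{pq}\\2\sqrt{pq}&-\frac{p-q}a\end{pmatrix},\qquad\text{with eigenvalues}\quad\frac a2\pm\sqrt{\frac{(p-q)^2}{a^2}+4pq},\tag{4}$$
each repeated $2\ell+1=p+q$ times. At $a=4$ a zero eigenvalue requires $4=\frac{(p-q)^2}{16}+4pq$, hence $pq\le 1$, hence $p=q=1$. So near $a=4$ the only small eigenvalue is $s:=\frac a2-2$, with multiplicity $2$, and it passes through $0$ at $a=4$.

So dimensions $1$ and $2$ have counterexamples, while on $S^3$ the guess is correct. It is correct for all $n\ge3$.

**Theorem A.** Let $n\ge3$ and let $M^n$ be a closed spin manifold with a fixed spin structure. Then $M$ has a metric $g$ with $\ker D_g\ne0$.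

**Theorem B.** Let $n\ge3$, let $M$ be as in Theorem A, let $g$ be any metric on $M$ and let $U\subset M$ be open and non-empty. Then there is a metric $g'$ with $g'=g$ on $M\setminus U$ and $\ker D_{g'}\ne0$.

Theorem A is Theorem B with $U=M$. The source records as known that such metrics exist on every closed spin $M^n$ when $n\ge3$ and $n\equiv0,1,3,7\pmod 8$ (N. Hitchin; C. Bär) and on $S^n$ for all $n\ge3$ (N. Hitchin for $n=3$; L. Seeger for even $n\ge4$; M. Dahl for all $n\ge5$), and that C. Bär conjectured that they always exist. The proof below uses none of these cases.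

## 2. Why one parameter does not suffice in dimensions 4 and 5

Suppose we follow finitely many eigenvalues near $0$ along a family of metrics. They are the eigenvalues of a family $A_s$ of Hermitian matrices. On $S^3$, near $a=4$, this is $A_s=sI_2$. The signature at $s>0$ differs from that at $s<0$, so a kernel is forced in between, and it remains forced after any small perturbation.

Let $n$ be even. Then $A_s$ is odd, given by $A_s^+:E^+_s\to E^-_s$, and the spectrum is symmetric. Two points of $GL_k(\mathbb C)$ can always be joined inside $GL_k(\mathbb C)$. So the two end points of a path of metrics can never force a kernel through these matrices. One could use a loop: if $\det A^+$ has non-zero winding number along the boundary of a disc of metrics, then $A^+$ is singular somewhere inside. In dimension $4$ this is impossible as well. Identify $\mathbb R^4$ with the quaternions $\mathbb H$, let both half-spinor spaces be $\mathbb H$ with complex structure right multiplication by $i$, and let $x\in\mathbb H$ act by $(u,v)\mapsto(-\bar xv,xu)$; its square is $-|x|^2$. Let $J$ be right multiplication by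 $j$. It is antilinear, $J^2=-1$, it commutes with Clifford multiplication and preserves the grading. So it is parallel and commutes with $D$. Hence $A^+$ is quaternionic linear. In quaternionic bases an invertible $A^+$ lies in $GL_k(\mathbb H)\subset GL_{2k}(\mathbb C)$. This group is connected, and $\det$ is real on it because $A^+=JA^+J^{-1}$. So $\det A^+>0$ and the winding number is $0$. Three parameters do not help, since $\pi_2(GL_k(\mathbb C))=0$. For $n=4$ the first number of parameters that can work is $4$.

Let $n=5$. Add $e_5=i\omega$ to the dimension $4$ module, where $\omega$ is its grading, and put $J'=J\omega$. Since $\omega$ anticommutes with $e_1,\dots,e_4$ and $J$ commutes with them, $J'$ anticommutes with $e_1,\dots,e_4$. Also $J'e_5=J\omega i\omega=Ji=-iJ$ and $e_5J'=i\omega J\omega=iJ$, so $J'$ anticommutes with $e_5$. Thus $J'$ commutes with all $e_ie_j$, is parallel, and $J'D=-DJ'$. The spectrum is symmetric, so an invertible $A$ has signature $0$, and one parameter forces nothing. The invertible Hermitian $2k\times2k$ matrices of signature $0$ retract to the Grassmannian $U(2k)/(U(k)\times U(k))$,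 which is simply connected because $\pi_1(U(k)\times U(k))\to\pi_1(U(2k))$ is onto and $U(k)\times U(k)$ is connected. So two parameters force nothing either. The first candidate is $3$.

There is a second obstacle. Suppose a closed $N$ has a metric with a harmonic spinor, and we glue $N$ into $M$. Gluing changes the operator slightly, and a zero eigenvalue becomes a small one: the $1\times1$ matrix $0$ becomes $\varepsilon$. But the family $s\mapsto s$ becomes $s\mapsto s+\varepsilon$, which still has a zero. We should therefore never transport a kernel; we should transport a family whose boundary values force one. We will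

* define such families and show that they survive small errors (Section 3);
* carry them through surgeries of codimension at least $2$ (Section 4);
* pass by such surgeries from $M\sqcup N$ to $M$, for $N$ a spin boundary (Section 5);
* construct a spin boundary $N^n$ with such a family, for each $n\ge3$ (Sections 6 and 7).

## 3. Essential families of metrics

Let $(h_s)_{s\in B}$ be a smooth family of metrics on a closed spin manifold $N^n$, where $B\subset\mathbb R^d$ is a closed ball. First we place all $D_s=D_{h_s}$ on one Hilbert space. The vertical tangent bundle of $B\times N\to B$ has a smooth $SO(n)$-frame bundle with a spin lift. Choose an $SO(n)$-connection and use parallel transport along rays of $B$. This gives fiberwise isometric identifications of the spinor bundles of $h_s$ and $h_0$, compatible with Clifford multiplication and grading and smooth in $(s,x)$. After multiplying with the density factor $(dv_{h_s}/dv_{h_0})^{1/2}$ the $D_s$ are self-adjoint operators on one space $L^2$ with domain $H^1$, and their coefficients are smooth in $(s,x)$. This has two consequences.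

* (U1) The map $s\mapsto D_s\in\mathcal L(H^1,L^2)$ is smooth. Inversion is smooth on invertible operators, so $(D_s-z)^{-1}\in\mathcal L(L^2,H^1)$ is smooth in $s$ and norm continuous in $(s,z)$ where it exists. Riesz projections over a fixed contour in the resolvent set are smooth in $s$ as maps $L^2\to H^1$.
* (U2) Elliptic estimates for $D_s$, interior and global and of every order, hold with constants uniform in $s\in B$.

Two such identifications differ by bundle isometries smooth in $(s,x)$. These act strongly continuously in $s$ on $L^2$ and $H^1$, with uniform bounds. So continuity of finite-rank subbundles, and of maps defined on them, does not depend on the choice.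

**Definition (essential family).** Let $d\ge1$ and $\Lambda>0$. Suppose

* (E1) $\pm\Lambda\notin\operatorname{spec}D_s$ for all $s\in B$;
* (E2) $D_s$ is invertible for $s\in\partial B$.

Let $E_s$ be the spectral subspace of $D_s$ for $(-\Lambda,\Lambda)$. By (U1), $E\to B$ is a vector bundle (graded, if $n$ is even), of rank $r$ say. Trivialize it unitarily; $A_s=D_s|_{E_s}$ becomes a continuous family of Hermitian $r\times r$ matrices (odd, if $n$ is even). Let $X$ be the space of invertible such matrices. The family is *essential with constant $\Lambda$* if moreover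

* (E3) $A|_{\partial B}:\partial B\to X$ does not extend to a continuous map $B\to X$ (we say: it is not null-homotopic).

Two trivializations differ by a continuous map $u$ from $B$ to the (grading-preserving) unitary matrices, which replaces $A$ by $uAu^{-1}$ and an extension $F$ by $uFu^{-1}$. So (E3) does not depend on the trivialization. For example, the metrics of Section 1 with $a=4+2s$ and $|s|$ small form an essential family with $d=1$, $r=2$, $A_s=sI_2$: a path in $X$ cannot join matrices of different signature.

We note two direct consequences. **In an essential family some $D_s$ with $s\in B$ is not invertible;** otherwise $A:B\to X$ would be an extension. Also, replacing $h_s$ by $c^2h_s$ divides $D_s$ by $c$, so $\Lambda$ can be made arbitrarily small.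

For an essential family choose, by compactness, $\eta\in(0,\Lambda)$ with
$$\operatorname{spec}D_s\cap\{\Lambda-\eta\le|\lambda|\le\Lambda+\eta\}=\emptyset\qquad\text{for all }s\in B.\tag{5}$$

The next lemma says that essentiality is insensitive to small errors, provided that the new operator has no extra small eigenvalues.

**Lemma 1 (comparison).** Let $(N,h_s)$ be essential, with $\Lambda,\eta,r$ as above. There is $\varepsilon_0>0$, depending only on this family and $\eta$, with the following property. Let $(N',h'_s)_{s\in B}$ be a smooth family on a closed spin $n$-manifold, with Dirac operators $D'_s$. Let $T_s:E_s\to H^1(N')$ be a continuous family of linear (grading-preserving, if $n$ is even) maps such that for some $\varepsilon\le\varepsilon_0$, all $s\in B$ and all $\varphi\in E_s$: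

1. $(1-\varepsilon)\|\varphi\|\le\|T_s\varphi\|\le(1+\varepsilon)\|\varphi\|$;
2. $\|D'_sT_s\varphi-T_sA_s\varphi\|\le\varepsilon\|\varphi\|$;
3. $D'_s$ has at most $r$ eigenvalues, with multiplicity, in $(-\Lambda-\eta,\Lambda+\eta)$.

Then $(N',h'_s)$ is essential with the same $\Lambda$ and $r$, and in suitable trivializations $A'|_{\partial B}$ is homotopic to $A|_{\partial B}$ in $X$.

*Proof.* **Step 1: $T_s$ almost lands in low eigenspaces.** Drop the index $s$ and let $P'$ be the spectral projection of $D'$ for $(-\Lambda-\eta,\Lambda+\eta)$; it preserves the grading because the interval is symmetric. Let $A\varphi=a\varphi$ with $\|\varphi\|=1$. By (5), $|a|\le\Lambda-\eta$, while $|D'|\ge\Lambda+\eta$ on $\operatorname{ran}(1-P')$. So $|D'-a|\ge2\eta$ there, and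
$$2\eta\,\|(1-P')T\varphi\|\le\|(1-P')(D'-a)T\varphi\|\le\|D'T\varphi-TA\varphi\|\le\varepsilon .$$
Expanding a general vector in an orthonormal eigenbasis of $A$ gives $\|(1-P')T\|\le\sqrt r\,\varepsilon/2\eta$.

**Step 2: a unitary comparison.** Put $V=P'T$. By condition 1 and Step 1, $\big|\|V\varphi\|-\|\varphi\|\big|\le C\varepsilon\|\varphi\|$ with $C=1+\sqrt r/2\eta$. For small $\varepsilon$ the map $V$ is injective, so by condition 3 it is an isomorphism $E\to\operatorname{ran}P'$. Let $A'=D'|_{\operatorname{ran}P'}$. Then $K=A'V-VA=P'(D'T-TA)$ has norm at most $\varepsilon$. Put $S=(V^*V)^{1/2}$, so $\|S-1\|\le C\varepsilon$, and $U=VS^{-1}$, which is unitary and grading-preserving. Since $V^{-1}A'V=A+V^{-1}K$,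
$$U^{-1}A'U=S(A+V^{-1}K)S^{-1},\qquad\|U^{-1}A'U-A\|\le C_2\varepsilon,\quad C_2=C_2(r,\eta,\Lambda).$$

**Step 3: conclusion.** Let $C_2\varepsilon<\eta/2$. The eigenvalues of $A$ have absolute value less than $\Lambda-\eta$, so those of $A'$ lie in $(-\Lambda+\frac\eta2,\Lambda-\frac\eta2)$, and they are all the eigenvalues of $D'$ in $(-\Lambda-\eta,\Lambda+\eta)$. So (E1) holds for $D'$, and $E'_s=\operatorname{ran}P'_s$. Now $P'_s$ is the Riesz projection for the circle $|z|=\Lambda$, hence continuous in $s$ by (U1); so $V_s,S_s,U_s$ are continuous. Trivialize $E'$ through $U$ and the trivialization of $E$; then $A'$ becomes $U^{-1}A'U$. If also $C_2\varepsilon<\min_{\partial B}\|A_s^{-1}\|^{-1}$, the linear homotopy from $A$ to $U^{-1}A'U$ over $\partial B$ stays in $X$. This gives (E2). If $A'|_{\partial B}$ extended over $B$ in $X$, then inserting the homotopy in a collar of $\partial B$ would extend $A|_{\partial B}$, contrary to (E3). So (E3) holds for the new family. $\square$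

Condition 3 is the hard one in applications: cut-off functions give $T_s$ easily, but new small eigenvalues could appear in the region that was changed.

## 4. Surgery of codimension at least two and a gap on the handle

Let $\Phi:S^k\times D^{m+1}\hookrightarrow N$ be a framed sphere, $k+m+1=n$, $k\ge0$, $m\ge1$, and let
$$N'=\big(N\setminus\Phi(S^k\times\mathring D^{m+1})\big)\cup D^{k+1}\times S^m .$$
The trace of the surgery is $N\times[0,1]$ with the handle $D^{k+1}\times D^{m+1}$ attached to the top. We assume that the spin structure of $N$ extends over the trace and that $N'$ carries the induced one. So the spin structure on $D^{k+1}\times S^m$ is restricted from $D^{k+1}\times D^{m+1}$. For $m=1$ the circle $\{pt\}\times S^1$ bounds $\{pt\}\times D^2$, so it carries the bounding spin structure. (Example: $k=0$ with one point in each of two components gives their connected sum.)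

**Proposition 2.** If $N$ carries an essential family $(h_s)_{s\in B}$ with constant $\Lambda$, so does $N'$. The new family can be chosen equal to $h_s$ outside any prescribed neighborhood $W$ of $\Phi(S^k\times\{0\})$; it has the same $\Lambda$, the same $r$ and the same homotopy class of $A|_{\partial B}$.

The idea is this. Near the sphere the metric should be $\ell_s+dr^2+r^2\sigma$, where $\ell_s$ is a metric on $S^k$, $r$ the distance from it and $\sigma$ the round metric on $S^m$. This equals
$$r^2\Big(\frac{dr^2+\ell_s}{r^2}+\sigma\Big),$$
so it is conformal to a product with the unit sphere $S^m$. By (3) the Dirac operator of a product with $S^m$ has the gap $m/2$, whatever the other factor is. So we may cap off the other factor in any way.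

**Step 1: normal form near the sphere, uniformly in $s$.** Choose a metric $h_*$ on $N$ with $\Phi^*h_*=(\text{round})+|dy|^2$ near $S^k\times\{0\}$ (just $|dy|^2$ for $k=0$), and put $h_{s,\tau}=(1-\tau)h_*+\tau h_s$, $\tau\in[0,1]$. The fields $d\Phi(\partial_{y_j})$ along $S^k$ are independent modulo $TS^k$. Project them to the $h_{s,\tau}$-normal bundle and apply Gram–Schmidt; this gives orthonormal frames $\nu_j^{s,\tau}$. Let
$$\Phi_{s,\tau}(x,y)=\exp^{h_{s,\tau}}_x\Big(\sum_jy_j\nu_j^{s,\tau}(x)\Big).$$
This is smooth in all variables, equals $\Phi(\cdot,0)$ at $y=0$ and is an immersion along $y=0$. By compactness there is $R>0$ such that all $\Phi_{s,\tau}$ are embeddings of $S^k\times\{|y|\le2R\}$ into $W$ and $\Phi_{s,0}=\Phi$ there. Let $\beta(|y|)$ be a cutoff with $\beta=1$ for $|y|\le R$ and support in $|y|<2R$. The vector fields $(\beta\,\partial_\tau\Phi_{s,\tau})\circ\Phi_{s,\tau}^{-1}$, extended by $0$, are smooth in $(s,\tau)$ and supported in $W$. Their flow $\Psi_{s,\tau}$ with $\Psi_{s,0}=\mathrm{id}$ satisfies $\Psi_{s,\tau}\Phi=\Phi_{s,\tau}$ for $|y|\le R$, because both sides solve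 the same differential equation in $\tau$. Put $\Psi_s=\Psi_{s,1}$.

Lift the isotopy $\tau\mapsto\Psi_{s,\tau}$ from the identity; this gives spin lifts of $\Psi_s$ smooth in $s$. They induce unitary maps from $h_s$-spinors to $\Psi_s^*h_s$-spinors, strongly continuous in $s$, which intertwine the Dirac operators and so carry $E$ and $A$ continuously to their counterparts. So $(\Psi_s^*h_s)$ is essential with the same $\Lambda$, $r$ and class, and it equals $h_s$ outside $W$. The embedding $\Phi$, hence $N'$, is unchanged. Rename this family $h_s$. Since $\Phi^*\Psi_s^*h_s=\Phi_{s,1}^*h_s$ for $|y|\le R$, and the $\nu_j$ are orthonormal and normal to $S^k$, we now have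
$$\Phi^*h_s=\ell_s+|dy|^2+O(|y|),$$
with $\ell_s$ a metric on $S^k$ (void for $k=0$) and remainder smooth in $(s,x,y)$.

Next we remove the remainder. With a cutoff $\chi$, $\chi=1$ on $[0,\frac12]$ and $\chi=0$ on $[1,\infty)$, put for small $\kappa>0$
$$h_s^\kappa=(1-\chi(|y|/\kappa))\,h_s+\chi(|y|/\kappa)\,(\ell_s+|dy|^2).$$
Uniformly in $s$, the difference $h_s^\kappa-h_s$ is supported in $Z^\kappa=\{|y|\le\kappa\}$, is $O(\kappa)$ in $C^0$, and is $O(1)$ in $C^1$ (a derivative of the cutoff costs $\kappa^{-1}$ but meets a factor $O(\kappa)$). Let $H=h_s^{-1}h_s^\kappa$. Then $H^{-1/2}$ carries $h_s$-orthonormal frames to $h_s^\kappa$-orthonormal frames. Identify spinors by its lift and the density factor. By (1), the first order coefficients of the two Dirac operators differ by $O(|H^{-1/2}-1|)$, and the zero order ones by terms involving at most first derivatives of the metrics. So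
$$D_{h_s^\kappa}-D_{h_s}=a_\kappa\cdot\nabla+b_\kappa,\qquad|a_\kappa|\le C\kappa,\quad|b_\kappa|\le C,\quad\text{both supported in }Z^\kappa .$$
By Hölder and the Sobolev embedding $H^1\subset L^p$ for some $p>2$, $\|b_\kappa\varphi\|\le C\operatorname{vol}(Z^\kappa)^{\frac12-\frac1p}\|\varphi\|_{H^1}$. Hence $D_{h_s^\kappa}\to D_{h_s}$ in $\mathcal L(H^1,L^2)$ as $\kappa\to0$, uniformly in $s$.

Apply Lemma 1 with $T_s$ the inclusion of $E_s$, a continuous family of maps into $H^1$ by (U1). Condition 1 is trivial. Condition 2 follows from $\|\varphi\|_{H^1}\le C\|\varphi\|$ on $E_s$. For condition 3, the norms of $(D_s-z)^{-1}:L^2\to H^1$ are bounded on the compact set $B\times\{|z|=\Lambda+\eta\}$. Writing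
$$D_{h_s^\kappa}-z=\big(1+(D_{h_s^\kappa}-D_s)(D_s-z)^{-1}\big)(D_s-z),$$
we see that the resolvents, and hence the Riesz projections for $|z|=\Lambda+\eta$, converge uniformly. For small $\kappa$ these projections have rank $r$. So for one fixed small $\kappa$ the family $h_s^\kappa$ is essential with the same data. Rename it $h_s$, choose $\eta$ anew for it, and shrink $R$ to at most $\kappa/2$. From now on
$$h_s=\ell_s+dr^2+r^2\sigma\quad\text{on }S^k\times\{0<r=|y|\le R\}\times S^m,\tag{6}$$
with $\sigma$ the round unit metric on $S^m$.

**Step 2: the metrics on $N'$.** For $0<\delta<R/8$ let $Y=D^{k+1}$ with a boundary collar $S^k\times[\delta,R]\ni(x,r)$, the boundary being at $r=R$. Then $N'=(N\setminus\{r<R\})\cup(S^m\times Y)$. Choose a smooth family of metrics $\gamma_s$ on $Y$ with $\gamma_s=(dr^2+\ell_s)/r^2$ for $r\ge2\delta$, and a smooth function $f>0$ on $Y$ with $f=r$ for $r\ge2\delta$ and $f\le2\delta$ elsewhere. Put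
$$h'_s=h'_{s,\delta}=\begin{cases}f^2(\gamma_s+\sigma)&\text{on }S^m\times Y,\\h_s&\text{elsewhere.}\end{cases}$$
For $r\ge2\delta$ this equals $h_s$, by (6). Let $D'_s$ be its Dirac operator. For $\rho\in[2\delta,R]$ let $Z_\rho\subset S^m\times Y$ be the complement of $\{r>\rho\}$.

**Step 3: the gap on the handle.** We show that, for $\hat g=\gamma_s+\sigma$ and $u$ smooth with compact support in the interior of $S^m\times Y$,
$$\|D_{\hat g}u\|\ge\tfrac m2\|u\|.\tag{7}$$
Write $D_{\hat g}=D_1+D_2$ with $D_1=\sum e_i\nabla_{e_i}$ over an orthonormal frame of $S^m$ and $D_2=\sum f_j\nabla_{f_j}$ over one of $Y$. Both are symmetric. For a product metric $\nabla_{f_j}e_i=\nabla_{e_i}f_j=0$, so $[e_i,f_j]=0$, and $R(e_i,f_j)=0$; hence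
$$D_1D_2+D_2D_1=\sum_{i,j}e_if_j(\nabla_{e_i}\nabla_{f_j}-\nabla_{f_j}\nabla_{e_i})=0 .$$
So the cross terms cancel and $\|D_{\hat g}u\|^2=\|D_1u\|^2+\|D_2u\|^2\ge\|D_1u\|^2$. On a slice $S^m\times\{y\}$ the frame $f_j(y)$ is parallel, so the spinor bundle with its connection is associated to the spin structure of $S^m$ and the $Cl_m$-module $\Delta_n|_{Cl_m}$. Decomposing the module, $D_1$ is on the slice a direct sum of copies of $\pm D_{S^m}$. For $m=1$ the spin structure is bounding. So (3) holds on each slice, and integration over $y\in Y$ gives (7).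

**Step 4: eigenspinors do not concentrate on the handle.** Let $\Lambda_1=\Lambda+\eta$ and $R_1=\min(R,\frac1{4\Lambda_1})$. Suppose $D'_s\varphi=\lambda\varphi$ with $|\lambda|\le\Lambda_1$, $\|\varphi\|=1$ and $4\delta\le R_1$. We claim
$$\int_{Z_{r_0}}|\varphi|^2\le\frac{512}{R_1}\,r_0\qquad\text{for }2\delta\le r_0\le\tfrac{R_1}2 .\tag{8}$$
Put $\hat\varphi=f^{\frac{n-1}2}\varphi$ on the handle. Since $\hat g=f^{-2}h'_s$, formula (2) with $F=1/f$ gives $D_{\hat g}\hat\varphi=\lambda f\hat\varphi$. Let $\chi=\chi(r)$ be a new cutoff: $\chi=1$ on $Z_{R_1/2}$, $\chi=0$ for $r\ge\frac{15}{16}R_1$, $0\le\chi\le1$ and $|\chi'|\le4/R_1$. On the support of $d\chi$ we have $r\ge R_1/2\ge2\delta$, so $|dr|_{\hat g}=r$ and $|d\chi|_{\hat g}=r|\chi'|\le4$. Put $u=\chi\hat\varphi$; then $D_{\hat g}u=\lambda fu+d\chi\cdot\hat\varphi$. As $f\le R_1$ on $\operatorname{supp}\chi$, (7) gives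
$$\tfrac m2\|u\|\le\Lambda_1R_1\|u\|+4\|\hat\varphi\|_{\{R_1/2\le r\le R_1\}} .$$
Since $\Lambda_1R_1\le\frac14\le\frac m4$, it follows that $\|u\|\le16\,\|\hat\varphi\|_{\{R_1/2\le r\le R_1\}}$. These norms are taken with $dv_{\hat g}=f^{-n}dv_{h'}$, so $|\hat\varphi|^2dv_{\hat g}=f^{-1}|\varphi|^2dv_{h'}$, and
$$\int_{Z_{R_1/2}}f^{-1}|\varphi|^2\le256\int_{\{R_1/2\le r\le R_1\}}r^{-1}|\varphi|^2\le\frac{512}{R_1}.$$
On $Z_{r_0}$ with $r_0\ge2\delta$ we have $f\le r_0$, and (8) follows.

**Step 5: no new small eigenvalues.** We show that condition 3 of Lemma 1 holds for all $s\in B$ if $\delta$ is small. Otherwise there are $\delta_i\to0$, $s_i\to s_*$ in $B$ and orthonormal eigenspinors $\varphi_i^{(0)},\dots,\varphi_i^{(r)}$ of $D'_{s_i,\delta_i}$ with eigenvalues $\lambda_i^{(j)}\to\lambda^{(j)}$, $|\lambda^{(j)}|\le\Lambda+\eta$. On each compact subset of $N\setminus S^k$ (we write $S^k$ for $\Phi(S^k\times\{0\})$) they satisfy $D_{s_i}\varphi=\lambda\varphi$ for large $i$. By (U2) they are bounded in $H^1_{loc}$. By Rellich's theorem a subsequence converges in $L^2_{loc}(N\setminus S^k)$ to $\varphi^{(j)}\in L^2$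 with $D_{s_*}\varphi^{(j)}=\lambda^{(j)}\varphi^{(j)}$ on $N\setminus S^k$. By (8), whose constant depends neither on $i$ nor on $s$, the inner products of the $\varphi_i^{(j)}$ over the complement of $Z_{r_0}$ differ from $\delta_{jk}$ (Kronecker symbol) by at most $512\,r_0/R_1$. Let $i\to\infty$ and then $r_0\to0$: the $\varphi^{(j)}$ are orthonormal.

The equation extends over $S^k$. Let $\psi$ be a smooth spinor on $N$. Let $\theta_\rho$ be cutoffs vanishing for $r\le\rho$, equal to $1$ for $r\ge2\rho$, with $|d\theta_\rho|\le2/\rho$. Put $\varphi=\varphi^{(j)}$, $\lambda=\lambda^{(j)}$, $D=D_{s_*}$. Since $\theta_\rho\psi$ has compact support in $N\setminus S^k$, $(\varphi,(D-\lambda)(\theta_\rho\psi))=0$. So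
$$(\varphi,(D-\lambda)\psi)=\lim_{\rho\to0}(\varphi,\theta_\rho(D-\lambda)\psi)=-\lim_{\rho\to0}(\varphi,d\theta_\rho\cdot\psi).$$
The support of $d\theta_\rho$ has volume $O(\rho^{m+1})$, hence
$$|(\varphi,d\theta_\rho\cdot\psi)|\le C\,\|\varphi\|_{L^2(r\le2\rho)}\;\rho^{-1}\rho^{(m+1)/2}\to0\qquad\text{since }m\ge1 .$$
So $(\varphi,(D-\lambda)\psi)=0$ for all smooth $\psi$. As $D$ is essentially self-adjoint on smooth spinors, $\varphi^{(j)}$ lies in the domain of $D_{s_*}$ and is an eigenspinor. Thus $D_{s_*}$ has $r+1$ orthonormal eigenspinors with eigenvalues in $[-\Lambda-\eta,\Lambda+\eta]$. By (5) it has exactly $r$. This is a contradiction.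

**Step 6: the maps $T_s$.** For small $\delta$ (so that $2\delta<\sqrt\delta\le\min(R,1)$) put $L=\log\frac1{2\sqrt\delta}$ and
$$\theta=0\ (r\le2\delta),\qquad\theta=\tfrac1L\log\tfrac r{2\delta}\ (2\delta\le r\le\sqrt\delta),\qquad\theta=1\ \text{otherwise.}$$
Let $T_s\varphi=\theta\varphi$, extended by $0$ to $N'$. As $h'_s=h_s$ for $r\ge2\delta$, this is well defined and grading-preserving. It maps into $H^1$ because $\theta$ is Lipschitz, and it is continuous in $s$ because $E_s\hookrightarrow H^1$ is. Since $\|D_s^j\varphi\|\le\Lambda^j\|\varphi\|$ on $E_s$, (U2) and Sobolev bound the unit elements of $E_s$ in $C^0$, uniformly in $s$. So for unit $\varphi\in E_s$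
$$\|\varphi\|^2-\|\theta\varphi\|^2\le C\operatorname{vol}\{r\le\sqrt\delta\}\to0,$$
which gives condition 1 with $\varepsilon\to0$. Moreover $D'_sT_s\varphi-T_sA_s\varphi=d\theta\cdot\varphi$, and
$$\|d\theta\cdot\varphi\|^2\le C\int_{2\delta}^{\sqrt\delta}L^{-2}r^{-2}\,r^m\,dr\le CL^{-2}\int_{2\delta}^{\sqrt\delta}\frac{dr}r=CL^{-1}\to0\qquad(\delta\to0),$$
which is condition 2. Since $\varepsilon_0$ in Lemma 1 depends only on the family on $N$ and on $\eta$, we may fix one $\delta$ small enough for Steps 5 and 6. Lemma 1 proves Proposition 2. $\square$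

The hypothesis $m\ge1$ entered three times. For $m=0$ the operator $D_1$ is zero and (7) has no content; the bound in Step 5 contains the unbounded factor $\rho^{-1/2}$; and the integral in Step 6 becomes $L^{-2}\big(\frac1{2\delta}-\frac1{\sqrt\delta}\big)\to\infty$. So surgery of codimension $1$ must be avoided.

## 5. From $M\sqcup N$ to $M$ without codimension-one surgery

Attaching a handle of index $j$ to an $(n+1)$-manifold changes its boundary by a surgery that replaces $S^{j-1}\times D^{n-j+1}$ by $D^j\times S^{n-j}$. It is undone by surgery on the belt sphere $S^{n-j}$, whose codimension is $j$. So handles of index $1$ are the ones to avoid.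

**Lemma 3.** Let $n\ge3$, let $M^n$ be closed connected spin, $U_0\subset M$ an open ball, and $N^n=\partial V$ as spin manifolds, with $V$ compact connected spin and $N\ne\emptyset$ connected. Then $M$ is obtained from $M\sqcup N$ by finitely many surgeries as in Section 4 (with compatible spin structures), on framed $k$-spheres with $0\le k\le n-2$, all performed away from $M\setminus U_0$; the resulting identification with $M$ is the identity on $M\setminus U_0$.

*Proof.* **Step 1: trade the $1$-handles.** Since $V$ is connected with non-empty boundary, it has a handle decomposition with exactly one $0$-handle, no $(n+1)$-handle, $p$ handles of index $1$ and then handles of index $2,\dots,n$. The union of the $0$- and $1$-handles is a boundary connected sum $Q\cong\natural^p(S^1\times D^n)$, as $V$ is orientable. We want each summand to carry the spin structure whose restriction to $S^1\times S^{n-1}$ extends over $D^2\times S^{n-1}$. Since $n\ge3$, restriction is a bijection from the two spin structures of $S^1\times D^n$ to those of $S^1\times S^{n-1}$, and exactly one of the latter extends over the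 simply connected $D^2\times S^{n-1}$. If a summand carries the wrong one, twist its identification by $(\theta,x)\mapsto(\theta,\tau(\theta)x)$, where $\tau$ is a loop generating $\pi_1(SO(n))=\mathbb Z/2$ with $\tau=1$ near the place where the boundary sum is formed. This changes framings along $S^1$ by the generator, so it interchanges the two spin structures.

Now replace $Q$ by $Q'=\natural^p(D^2\times S^{n-1})$, which has the same spin boundary, and let $V'=Q'\cup(V\setminus\mathring Q)$. This is spin with $\partial V'=N$. It is connected, since $\partial Q$ is connected and $V\setminus\mathring Q$ is built from $\partial Q\times[0,1]$ by attaching handles of index at least $2$. Each $D^2\times S^{n-1}$ is a $0$-handle with one $(n-1)$-handle, and $n-1\ge2$. So $V'$ is built from one $0$-handle $D^{n+1}$ by successively attaching handles with index in $\{2,\dots,n\}$.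

**Step 2: a disc that no handle touches.** We need a disc $\Delta\subset\partial D^{n+1}$ disjoint from all attaching regions. Suppose a disc has been found that is disjoint from the attaching regions of the handles attached so far. The next handle, of index $j\le n$, is attached along a tube around a sphere of dimension $j-1\le n-1$ in an $n$-manifold. This sphere does not cover the disc. Choose a smaller disc that misses the sphere, and shrink the tube until it misses the smaller disc. Shrinking is an isotopy of the attaching map, so it changes the result only by a diffeomorphism, along which the later handles are transported. After the last handle we have $\Delta$, and it survives into $\partial V'=N$.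

**Step 3: the bordism.** Form the boundary connected sum of $M\times[0,1]$ and $V'$, using $\Delta$ and a disc in $U_0\times\{1\}$. The result is a spin bordism from $M$ to $M\#N$, obtained from $(M\times[0,1])\natural D^{n+1}\cong M\times[0,1]$ by successively attaching handles of index $j\in\{2,\dots,n\}$ inside the part over $U_0\times\{1\}$. Each attachment is undone by surgery on its belt sphere $S^{n-j}$ with its framing, and the trace of that surgery is the same spin handle read backwards. So $M$ arises from $M\#N$ by surgeries on $k$-spheres, $k=n-j\in\{0,\dots,n-2\}$, within the part over $U_0$, with the identity outside. Finally, $M\#N$ arises from $M\sqcup N$ by a $0$-surgery with one point in $U_0$ and one in $N$. $\square$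

## 6. Model families: K3, the Berger sphere and a curve of genus three

It remains to produce essential families on spin boundaries. We find families with the simplest possible linear behavior and multiply them.

**Definition (model family).** A smooth family $(N,h_s)$, with $s$ near $0\in\mathbb R^d$ and $d\ge0$, is a *model family with symbol $c$* if the following holds. Let $E_0=\ker D_0$ and let $E_s$ be the sum of the eigenspaces of $D_s$ for eigenvalues near $0$. Then in a unitary (graded) trivialization $E_s\cong E_0$,
$$A_s=c(s)+o(|s|),$$
where $c$ is real-linear into Hermitian (odd, if $n$ is even) endomorphisms of $E_0$ and $c(s)^2=|s|^2$.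

**Lemma 4.** (a) In a suitable unitary (graded) trivialization, $A_s=P_0\dot D(s)P_0+o(|s|)$ for any smooth family, where $P_0$ is the projection onto $\ker D_0$ and $\dot D(s)$ is the derivative of $D$ at $0$ in direction $s$. (b) If $d\ge1$ and the symbol $c|_{S^{d-1}}$ of a model family is not null-homotopic in $X$, then the family over a small ball is essential.

*Proof.* (a) Let $P_s$ be the Riesz projection onto $E_s$ and $S_s=P_0P_sP_0|_{E_0}=1+O(|s|)$. The map $W_s=P_sS_s^{-1/2}:E_0\to E_s$ satisfies $W_s^*W_s=S_s^{-1/2}P_0P_sP_0S_s^{-1/2}=1$ and the ranks agree, so it is unitary; it preserves the grading. Then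
$$W_s^*D_sW_s=S_s^{-1/2}\,(P_0D_sP_sP_0)\,S_s^{-1/2}.$$
By (U1), $P_0D_sP_sP_0$ is smooth in $s$. It vanishes at $0$, and its derivative is $P_0\dot DP_0+P_0D_0\dot PP_0$. Here $\dot P$ maps into $H^1$ and $P_0D_0=0$ on $H^1$, so the last term is $0$. The factors $S_s^{-1/2}=1+O(|s|)$ change only higher order terms.

(b) Take $\Lambda$ smaller than the least non-zero $|\lambda|$ in $\operatorname{spec}D_0$ and $B$ a small ball; then (E1) holds. On $\partial B$ we have $|c(s)v|=|s||v|$ and $A_s-c(s)=o(|s|)$, so the linear homotopy from $A$ to $c$ is through invertibles. This gives (E2). Since $c$ on $\partial B$ is a positive multiple of $c|_{S^{d-1}}$, it gives (E3). $\square$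

**Lemma 5 (products).** Let $n_1$ be even. The product of a model family $(N_1,s)$ and a model family $(N_2,t)$, with product metrics and spin structures, is a model family with $E=E_1\otimes E_2$ and symbol
$$c(s,t)=c_1(s)\otimes1+\omega_1\otimes c_2(t),\tag{9}$$
where $\omega_1$ is the grading of $N_1$; the total grading is $\omega_1\otimes\omega_2$ if $n_2$ is even.

*Proof.* On the product, $D=D_1\otimes1+\omega_1\otimes D_2$. As $D_1$ is odd, $D^2=D_1^2\otimes1+1\otimes D_2^2$. So $D$ preserves $E_1\otimes E_2$, and on its orthogonal complement $D^2$ is bounded below by the minimum of the two squared gaps. At parameter $0$ the kernel is the tensor product of the kernels. Hence $E=E_1\otimes E_2$, trivialized by tensor products, and (9) follows. As $c_1$ is odd, the two terms in (9) anticommute, so $c^2=|s|^2+|t|^2$. $\square$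

**(K) Dimension $4$, $d=0$.** Let $K$ be the Fermat quartic K3 surface with a Kähler metric. It is simply connected with holomorphically trivial canonical bundle, so its unique spin structure corresponds to the square root $\mathcal O$ of the canonical bundle. Hence the spinor bundle is $\Lambda^{0,*}\otimes\mathcal O$ (with some Hermitian metric on $\mathcal O$), $D=\sqrt2(\bar\partial+\bar\partial^*)$ (Hitchin), the grading is the parity of the degree, and by Hodge theory $\ker D\cong H^{0,*}(K)$. Here $h^{0,0}=h^{0,2}=1$ and $h^{0,1}=0$. So $E_0=\mathbb C^2$, $\omega=1$, $c=0$: a model family without parameters. By (9), multiplying a model family by $K$ as first factor replaces $c$ by $I_2\otimes c$.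

**(B) Dimension $3$, $d=1$.** By (4) and the lines after it, the metrics of Section 1 with $a=4+2s$ form a model family on $S^3$ with $c(s)=sI_2$.

**(Σ) Dimension $2$, $d=2$.** Let $\pi:\Sigma\to\mathbb P^1$ be a hyperelliptic curve of genus $3$, a double cover branched at $8$ points. The ramification divisor is the zero divisor of a section of $\pi^*\mathcal O(4)$, so $K_\Sigma=\pi^*\mathcal O(-2)\otimes\pi^*\mathcal O(4)=\pi^*\mathcal O(2)$. Take the spin structure given by $L=\pi^*\mathcal O(1)$, $L^2=K_\Sigma$. As $\pi_*\mathcal O_\Sigma=\mathcal O\oplus\mathcal O(-4)$,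
$$h^0(L)=h^0(\mathcal O(1))+h^0(\mathcal O(-3))=2 .$$
Choose a metric $h_0$ in the conformal class that is flat, $|dz|^2$, on a coordinate disc $O\subset\Sigma$. Then $\ker D^+\cong H^0(L)$ has dimension $2$ (Hitchin, Atiyah).

*The operator in a frame.* In dimension $2$ let $\nabla e_1=\alpha e_2$ and $\nabla e_2=-\alpha e_1$ for an orthonormal frame. The zero order term of (1) is $\frac12\sum\alpha(e_i)e_ie_1e_2=\frac12(\alpha(e_2)e_1-\alpha(e_1)e_2)$, and $\operatorname{div}e_1=\alpha(e_2)$, $\operatorname{div}e_2=-\alpha(e_1)$. So $D=\sum e_i(\partial_{e_i}+\frac12\operatorname{div}e_i)$. With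
$$e_1=\begin{pmatrix}0&-1\\1&0\end{pmatrix},\qquad e_2=\begin{pmatrix}0&i\\i&0\end{pmatrix},\qquad\bar\varepsilon=\tfrac12(e_1+ie_2)$$
(in the last expression $e_1,e_2$ are vector fields) this gives $D^+u=2\big(\bar\varepsilon u+\frac12(\operatorname{div}\bar\varepsilon)u\big)$. The antiunitary map $J(u,v)=(-\bar v,\bar u)$ commutes with both matrices: $Je_1(u,v)=(-\bar u,-\bar v)=e_1J(u,v)$ and $Je_2(u,v)=(i\bar u,-i\bar v)=e_2J(u,v)$. So it is globally defined and parallel and commutes with $D$; it exchanges the half-spinors. Hence $\ker D^-=J\ker D^+$, and $E_0=\ker D$ has dimension $4$.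

*The family.* For $\mu\in C_c^\infty(O,\mathbb C)$ with $|\mu|<1$ let $h_\mu=|\theta|^2$ with $\theta=(dz+\mu\,d\bar z)/\sqrt{1-|\mu|^2}$ on $O$ and $h_\mu=h_0$ elsewhere. Since $\theta\wedge\bar\theta=dz\wedge d\bar z$, the area form is unchanged. Identify spinors on $O$ through the frames dual to $\theta$ and to $dz$, which agree near the boundary of $O$, and by the identity outside $O$; this is $L^2$-unitary. The vector $\bar\varepsilon$ for $h_\mu$ is determined by $\theta(\bar\varepsilon)=0$ and $\bar\theta(\bar\varepsilon)=1$, so
$$\bar\varepsilon=\frac{\partial_{\bar z}-\mu\,\partial_z}{\sqrt{1-|\mu|^2}},\qquad\operatorname{div}\bar\varepsilon=-\partial_z\mu+O(2),$$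
where $O(2)$ is of second order in $\mu$ and its derivatives. Hence, to first order in $\mu$,
$$\dot D_\mu^+u=-2\mu\,\partial_zu-(\partial_z\mu)u .$$

*The symbol.* Let $u_1,u_2$ be an orthonormal basis of $\ker D^+$ and $v_j=Ju_j$ the resulting basis of $\ker D^-$. On $O$ we have $D^+u=2\partial_{\bar z}u$, so the $u_j$ are holomorphic functions, and $\bar v_j=u_j$. Integrating by parts,
$$(\dot D_\mu^+u_k,v_j)=\int_O(-2\mu u_k'-\mu_zu_k)u_j\,dA=\int_O\mu\,(u_ku_j'-u_k'u_j)\,dA .$$
This is an antisymmetric $2\times2$ matrix whose $(1,2)$ entry is $\int_O\mu w\,dA$ with $w=u_2u_1'-u_2'u_1$. The holomorphic function $w$ is not identically $0$; otherwise $u_1,u_2$ would be linearly dependent on an open set, hence on $\Sigma$ by unique continuation. Choose $\mu_0\in C_c^\infty(O,\mathbb C)$ with $\int\mu_0w\,dA=1$ (a bump function times $\bar w$, normalized) and take $\mu=\zeta\mu_0$ with $\zeta\in\mathbb C$ small. By Lemma 4(a),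
$$A^+_\zeta=\zeta\begin{pmatrix}0&1\\-1&0\end{pmatrix}+o(|\zeta|).$$
After a unitary change of basis in $\ker D^-$ the matrix becomes $\zeta I_2$. So, with $\zeta=s_1+is_2$, we have a model family with
$$E_0=\mathbb C^2\otimes\mathbb C^2,\qquad c(\zeta)=I_2\otimes(s_1\sigma_1+s_2\sigma_2),\qquad\omega=I_2\otimes\sigma_3 .$$

*$\Sigma$ bounds.* The group $\Omega_2^{spin}\cong\mathbb Z/2$ is detected by $\dim\ker D^+\bmod2$ (Milnor; Atiyah, *Riemann surfaces and spin structures*). Here this is $2\equiv0$. Discarding closed components, $\Sigma$ bounds a compact connected spin manifold.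

## 7. Spin boundaries with essential families in every dimension

**Proposition 6.** For every $n\ge3$ there is a connected spin manifold $N^n$, bounding a compact connected spin manifold, with an essential family $(h_s)_{s\in B}$. Its constant $\Lambda$ can be taken as small as we like.

*Proof.* For $q\ge0$ let
$$N=\begin{cases}K^q\times\Sigma&n=4q+2\ (q\ge1),\ d=2,\\K^q\times S^3&n=4q+3,\ d=1,\\K^q\times\Sigma\times\Sigma&n=4q+4,\ d=4,\\K^q\times\Sigma\times S^3&n=4q+5,\ d=3.\end{cases}$$
This covers all $n\ge3$. Each $N$ is connected, and it bounds a compact connected spin manifold because $\Sigma$ and $S^3=\partial D^4$ do: replace one such factor by a manifold that it bounds. Lemma 5 gives model families. By Lemma 4(b) we only need that $c|_{S^{d-1}}$ does not extend over the ball with values in $X$.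

**Case $d=2$.** Here $c^+(\zeta)=\zeta I_{2^{q+1}}$. On $S^1$ its determinant has winding number $2^{q+1}\ne0$, so it does not extend over the disc with values in the invertible matrices.

**Case $d=1$.** Here $c(s)=sI_{2^{q+1}}$. The values at $s=\pm1$ have different signatures, so they lie in different components of $X$.

**Case $d=3$.** By (9), with $\omega_1=I_2\otimes\sigma_3$ on $\Sigma$ and $c_2(t)=tI_2$ on $S^3$,
$$c=I_{2^{q+2}}\otimes(s_1\sigma_1+s_2\sigma_2+t\sigma_3).$$
The positive eigenbundle over $S^2$ is the sum of $2^{q+2}$ copies of a line bundle with $c_1=\pm1$, hence has $c_1=\pm2^{q+2}\ne0$. If $c|_{S^2}$ extended over the ball through invertible Hermitian matrices, the positive eigenbundle would extend too and be trivial.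

**Case $d=4$.** By (9),
$$c=I_{2^{q+2}}\otimes\big((s_1\sigma_1+s_2\sigma_2)\otimes1+\sigma_3\otimes(t_1\sigma_1+t_2\sigma_2)\big),\qquad\text{with grading }I\otimes\sigma_3\otimes\sigma_3 .$$
Put $z=s_1+is_2$ and $w=t_1+it_2$. Since $s_1\sigma_1+s_2\sigma_2$ sends $e_+\mapsto ze_-$ and $e_-\mapsto\bar ze_+$, and similarly for $t$ and $w$,
$$e_{++}\mapsto z\,e_{-+}+w\,e_{+-},\qquad e_{--}\mapsto-\bar w\,e_{-+}+\bar z\,e_{+-} .$$
So in the bases $(e_{++},e_{--})$ and $(e_{-+},e_{+-})$
$$c^+=I_{2^{q+2}}\otimes\begin{pmatrix}z&-\bar w\\w&\bar z\end{pmatrix},$$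
which on $S^3$ is the block sum of $2^{q+2}$ copies of the standard diffeomorphism $S^3\to SU(2)$. The map $\pi_3(SU(2))\to\pi_3(U(2^{q+3}))\cong\mathbb Z$ is an isomorphism, by the fibrations $SU(k)\to SU(k+1)\to S^{2k+1}$ with $2k+1\ge5$ and because $\pi_3(SU(k))=\pi_3(U(k))$. Block sums add in $\pi_3$, so the class of $c^+$ is $\pm2^{q+2}\ne0$. Since $GL_k(\mathbb C)$ retracts to $U(k)$, $c|_{S^3}$ does not extend in $X$.

The statement on $\Lambda$ follows by scaling, as in Section 3. $\square$

In dimensions $4$ and $5$ the numbers of parameters are $4$ and $3$, the first candidates found in Section 2.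

## 8. Proof of Theorems A and B

Let $g$ be a metric on $M$ and $U\ne\emptyset$ open. A harmonic spinor on a component of $M$ extends by $0$, so we may restrict to a component that meets $U$ and assume that $M$ is connected. If $\ker D_g\ne0$, take $g'=g$. Otherwise $D_g$ is invertible.

**Step 1: start on $M\sqcup N$.** By Proposition 6 choose $N$ and an essential family $(h_s)_{s\in B}$ on it with $\Lambda<\min|\operatorname{spec}D_g|$. Then $D_g$ has no spectrum in $[-\Lambda,\Lambda]$. So $g\sqcup h_s$ is an essential family on $M\sqcup N$, with the same $\Lambda$, $E$ and $A$.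

**Step 2: move to $M$.** Let $U_0$ be an open ball with $\overline{U_0}\subset U$. By Lemma 3, $M$ is obtained from $M\sqcup N$ by finitely many spin surgeries on $k$-spheres with $0\le k\le n-2$, away from $M\setminus U_0$. So $m=n-1-k\ge1$ each time. Apply Proposition 2 to each of them, with neighborhoods $W$ disjoint from $M\setminus U$. The result is an essential family $(g_s)_{s\in B}$ on $M$, with its given spin structure, and $g_s=g$ on $M\setminus U$ for every $s$.

**Step 3: read off the kernel.** In an essential family some operator is not invertible (Section 3). So there is $s\in B$ with $\ker D_{g_s}\ne0$, and $g'=g_s$ proves Theorem B. Taking $U=M$ gives Theorem A. $\blacksquare$
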